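
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{corollary}[theorem]{Corollary}
\theoremstyle{definition}
\newtheorem{example}[theorem]{Example}
\newtheorem*{question}{Question}

\title{The lattices of $n$-multiply local Fitting classes\\ all satisfy the same laws}


\begin{abstract}
For each integer $n\ge 0$ the $n$-multiply local Fitting classes of finite groups form a lattice under inclusion. We prove that these lattices satisfy exactly the same lattice identities for all $n$. Passing from $n-1$ to $n$ rests on computing joins of local Fitting classes pointwise from suitably chosen defining functions. The way back is easy for $n\ge2$. For $n=1$ it requires a coding of arbitrary Fitting classes by Fitting classes that are closed under an operation which a local definition cannot detect. We also show that the subgroup lattice of every finite abelian group embeds in the lattice of all Fitting classes, so that none of the lattices is distributive.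
\end{abstract}

\section{Introduction}

All groups in this paper are finite. We write $\mathbb P$ for the set of primes, $\pi(G)$ for the set of prime divisors of $|G|$, $G'$ for the derived subgroup, $x^g=g^{-1}xg$ and $[x,y]=x^{-1}x^y$.

\subsection{The question}

A \emph{Fitting class} is a class of groups that is closed under isomorphisms and under taking normal subgroups, and that contains $G$ whenever $G=AB$ with $A,B$ normal in $G$ and both in the class. If $\mathfrak F$ is a non-empty Fitting class, every group $G$ has a largest normal subgroup $G_{\mathfrak F}$ belonging to $\mathfrak F$. Nilpotent groups, solvable groups and $p$-groups are familiar examples.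

Many Fitting classes can be described one prime at a time. For a prime $p$ and $r\in\{p,p'\}$ let $O^r(G)$ be the smallest normal subgroup of $G$ whose quotient is an $r$-group. Put
\[
W_p(G)=O^{p,p'}(G)=O^p\bigl(O^{p'}(G)\bigr);
\]
with $\mathfrak G_{p'}$ the class of $p'$-groups and $\mathfrak N_p$ the class of $p$-groups, this is the $\mathfrak N_p$-residual of the $\mathfrak G_{p'}$-residual of $G$. In $G/W_p(G)$ the subgroup $O^{p'}(G)/W_p(G)$ is a normal Sylow $p$-subgroup. In particular $W_p(G)=1$ if and only if $G$ has a normal Sylow $p$-subgroup, so $W_p(G)$ measures how far $G$ is from this.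

An \emph{$H$-function} $f$ assigns to each prime a Fitting class, possibly empty. It defines the class
\[
LR(f)=\{G:\ W_p(G)\in f(p)\ \text{for all } p\in\pi(G)\},
\]
and a Fitting class of this form is called \emph{local}. A value $f(p)=\varnothing$ forbids $p$ to divide $|G|$. For a Fitting class $\mathfrak M$ let $c_{\mathfrak M}$ be the constant $H$-function with value $\mathfrak M$. If $(1)$ denotes the class of trivial groups and $\mathfrak E$ the class of all groups, then $LR(c_{\varnothing})=(1)$ and $LR(c_{\mathfrak E})=\mathfrak E$, while $LR(c_{(1)})$ is the class of groups all of whose Sylow subgroups are normal, that is, of nilpotent groups.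

The construction can be iterated. Every Fitting class is \emph{$0$-multiply local}. For $n\ge1$ a Fitting class is \emph{$n$-multiply local} if it has the form $LR(f)$ where all non-empty values of $f$ are $(n-1)$-multiply local. Ordered by inclusion, the $n$-multiply local Fitting classes form a lattice. A \emph{law} of a lattice is an identity $t=s$ between lattice terms that holds for all its elements. The following question is taken from \cite{stone}.

\begin{question}
Do the systems of all laws of the lattices of all $n$-multiply local and of all $m$-multiply local Fitting classes coincide for all non-negative integers $n$ and $m$?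
\end{question}

Let $\mathcal L_0$ be the lattice of non-empty Fitting classes and, for $n\ge1$, let $\mathcal L_n$ be the lattice of $n$-multiply local Fitting classes, which are never empty because $LR(f)$ contains the trivial group. Let $\mathcal L_n^{\varnothing}=\mathcal L_n\cup\{\varnothing\}$, with $\varnothing$ as a new least element. So $\mathcal L_0^{\varnothing}$ consists of all Fitting classes. The answer is yes, whether or not the empty class is counted in the case $n=0$.

\begin{theorem}\label{thm:main}
The lattices $\mathcal L_n$ $(n\ge0)$ and $\mathcal L_0^{\varnothing}$ all satisfy the same laws.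
\end{theorem}

For a group $G$ put $D(G)=\{(x,y)\in G\times G:\ xy\in G'\}$, and for a non-empty Fitting class $\mathfrak F$ put $\mathfrak F^*=\{G:\ D(G)\in\mathfrak F\}$. Section~\ref{sec:star} explains how this operation arises. It enters into the following complements.

\begin{theorem}\label{thm:compl}
\begin{enumerate}
\item[\textup{(1)}] For $n\ge2$ the map $\mathfrak M\mapsto LR(c_{\mathfrak M})$ is a lattice embedding $\mathcal L_{n-1}\to\mathcal L_n$. For $n=1$ it is a lattice homomorphism $\mathcal L_0\to\mathcal L_1$, and $\mathfrak M,\mathfrak K$ have the same image if and only if $\mathfrak M\subseteq\mathfrak K^*$ and $\mathfrak K\subseteq\mathfrak M^*$.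
\item[\textup{(2)}] For $n,m\ge1$ the lattices of \emph{solvable} $n$-multiply local and of solvable $m$-multiply local Fitting classes satisfy the same laws.
\item[\textup{(3)}] The subgroup lattice of every finite abelian group embeds in $\mathcal L_0$. Hence every law of any $\mathcal L_n$ holds in these subgroup lattices; in particular, no $\mathcal L_n$ is distributive.
\end{enumerate}
\end{theorem}

\subsection{What one would guess, and what stands in the way}

As sets, $\mathcal L_0\supseteq\mathcal L_1\supseteq\mathcal L_2\supseteq\cdots$. This alone says nothing about laws: a join formed in $\mathcal L_n$ could a priori be larger than the one formed in $\mathcal L_{n-1}$, so that $\mathcal L_n$ need not be a sublattice of $\mathcal L_{n-1}$. A better heuristic is this. A member of $\mathcal L_n$ is given by a family, indexed by the primes, of members of $\mathcal L_{n-1}^{\varnothing}$. If the lattice operations could be carried out prime by prime, laws would pass from $\mathcal L_{n-1}$ to $\mathcal L_n$. Conversely, if $\mathfrak M\mapsto LR(c_{\mathfrak M})$ were an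 embedding, laws would pass from $\mathcal L_n$ to $\mathcal L_{n-1}$. So one guesses ``yes''.

The difficulty is that different $H$-functions may define the same local class. For badly chosen functions, joins cannot be computed prime by prime (Example~\ref{ex:inner}). For $n=1$ the map $\mathfrak M\mapsto LR(c_{\mathfrak M})$ is not injective (Example~\ref{ex:s5}). The proof has three parts.

\begin{itemize}
\item \emph{How much of $f$ does $LR(f)$ remember?} Testing $LR(f)$ on wreath products $G\wr Z_p$ recovers $f(p)$, provided that $f(p)\subseteq LR(f)$, up to two losses: $p$-quotients, and the operation $\mathfrak F\mapsto\mathfrak F^*$. Both losses are invisible to $LR$. This makes joins computable prime by prime, and laws go up from $\mathcal L_{n-1}$ to $\mathcal L_n$ (Sections~\ref{sec:star} and~\ref{sec:joins}).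
\item \emph{Down to $\mathcal L_{n-1}$ for $n\ge2$.} Local classes satisfy $\mathfrak F^*=\mathfrak F$, so the constant functions give an embedding (Section~\ref{sec:joins}).
\item \emph{Down to $\mathcal L_0$.} Here a law $t=s$ of $\mathcal L_1$ yields only $t(\mathfrak M_1,\dots)\subseteq s(\mathfrak M_1,\dots)^*$. We encode each Fitting class $\mathfrak X$ by a Fitting class $\Phi(\mathfrak X)$ with $\Phi(\mathfrak X)^*=\Phi(\mathfrak X)$ from which $\mathfrak X$ can be read off (Section~\ref{sec:coding}).
\end{itemize}

Theorem~\ref{thm:main} is proved at the end of Section~\ref{sec:coding}, and Theorem~\ref{thm:compl} in Section~\ref{sec:compl}.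

\section{Preliminaries}\label{sec:prelim}

\subsection{Radicals}

Let $\mathfrak F$ be a non-empty Fitting class. The product $G_{\mathfrak F}$ of all normal $\mathfrak F$-subgroups of $G$ lies in $\mathfrak F$ and is characteristic in $G$. By iteration, Fitting classes are closed under subnormal subgroups. Moreover, $G_{\mathfrak F}$ contains every subnormal $\mathfrak F$-subgroup $K$ of $G$. This is clear if $K=G$. Otherwise $K$ is subnormal in some proper normal subgroup $M$ of $G$; by induction $K\le M_{\mathfrak F}$, and $M_{\mathfrak F}$ is a normal $\mathfrak F$-subgroup of $G$. It follows that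
\begin{equation}\label{eq:radical}
N_{\mathfrak F}=N\cap G_{\mathfrak F}\qquad\text{for } N\trianglelefteq G:
\end{equation}
$N_{\mathfrak F}$ is a normal $\mathfrak F$-subgroup of $G$, and $N\cap G_{\mathfrak F}$ is normal in $G_{\mathfrak F}\in\mathfrak F$ and in $N$.

\subsection{Subnormal simple subgroups}

\begin{lemma}\label{lem:simple}
Let $K$ be a subnormal non-abelian simple subgroup of $G$.
\begin{enumerate}
\item[\textup{(K1)}] If $N\trianglelefteq G$, then $K\le N$ or $[K,N]=1$.
\item[\textup{(K2)}] If $K_1\neq K$ is another subnormal non-abelian simple subgroup of $G$, then $[K,K_1]=1$.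
\end{enumerate}
Consequently, the product of any set of subnormal non-abelian simple subgroups is direct.
\end{lemma}

\begin{proof}
(K1) We use induction on $|G|$. If $K=G$, then $N=1$ or $N=G$ and the claim is clear. Otherwise $K$ is subnormal in a proper normal subgroup $M$ of $G$. By induction $K\le N\cap M$, and we are done, or $[K,N\cap M]=1$. In the latter case $[N,K]\le N\cap M$ gives $[N,K,K]=[K,N,K]=1$. The three subgroups lemma (if two of $[A,B,C]$, $[B,C,A]$, $[C,A,B]$ are trivial, so is the third) yields $[K,K,N]=1$, and $[K,K]=K$.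

(K2) Again we use induction on $|G|$. If $K$ or $K_1$ were equal to $G$, then $G$ would be simple and $K=K_1=G$. So $K_1$ lies in a proper normal subgroup, and its normal closure $N$ is proper. If $K\not\le N$, then $[K,N]=1$ by (K1). If $K\le N$, both subgroups are subnormal in $N$ and induction applies.

For the last statement, the subgroups commute pairwise by (K2). Let $z$ lie in one of them, say $K$, and in the product of the others. That product centralizes $K$, so $z\in Z(K)=1$.
\end{proof}

\subsection{Residuals}

\begin{lemma}\label{lem:res}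
Let $p$ be a prime, $r\in\{p,p'\}$.
\begin{enumerate}
\item[\textup{(R1)}] If $\varphi$ is an epimorphism defined on $G$, then $\varphi(O^r(G))=O^r(\varphi(G))$ and $\varphi(W_p(G))=W_p(\varphi(G))$.
\item[\textup{(R2)}] If $N\le G$, then $O^r(N)\le O^r(G)$ and $W_p(N)\le W_p(G)$. In particular $W_p(G)\le O^p(G)$.
\item[\textup{(R3)}] If $G=AB$ with $A,B\trianglelefteq G$, then $O^r(G)=O^r(A)O^r(B)$ and $W_p(G)=W_p(A)W_p(B)$.
\item[\textup{(R4)}] If $N\trianglelefteq G$ and $G/N$ is an $r$-group, then $O^r(G)=O^r(N)$. Hence $W_p(G)=W_p(N)$ if $G/N$ is a $p'$-group.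
\item[\textup{(R5)}] $O^r(O^r(G))=O^r(G)$; hence $O^p(W_p(G))=W_p(G)$.
\item[\textup{(R6)}] $O^p(G)$ is generated by the $p'$-elements of $G$, and $O^{p'}(G)$ contains all $p$-elements. If $p\nmid|G|$, then $O^p(G)=G$ and $W_p(G)=1$.
\end{enumerate}
\end{lemma}

\begin{proof}
We use that $r$-groups are closed under subgroups, quotients and extensions. In each of (R1)--(R3) the statement on $W_p$ follows by applying the statement on $O^r$ first with $r=p'$ and then with $r=p$; in (R4) it follows from $O^{p'}(G)=O^{p'}(N)$.

(R1) $\varphi(G)/\varphi(O^r(G))$ is a quotient of $G/O^r(G)$, so $O^r(\varphi(G))\le\varphi(O^r(G))$. If $N$ is the preimage of $O^r(\varphi(G))$ in $G$, then $G/N$ is an $r$-group, so $O^r(G)\le N$. (R2) $N/(N\cap O^r(G))$ embeds in the $r$-group $G/O^r(G)$. The last claim is the case $N=O^{p'}(G)$, $r=p$. (R3) By (R2) the right side is contained in the left. It is normal in $G$, and modulo it $G$ is a product of two normal $r$-groups, hence an $r$-group. For $W_p$ note that $O^{p'}(A)$ and $O^{p'}(B)$ are normal in $O^{p'}(G)$. (R4) $O^r(N)$ is characteristic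 in $N$, hence normal in $G$, and $G/O^r(N)$ is an extension of an $r$-group by an $r$-group; so $O^r(G)\le O^r(N)$. The reverse inclusion is (R2). (R5) is (R4) with $N=O^r(G)$. (R6) Elements of order prime to $p$ lie in $O^p(G)$; they generate a normal subgroup modulo which every element is a $p$-element. The remaining statements are immediate.
\end{proof}

We shall often use that $W_p(N)$ is characteristic in $N$; so if $N\trianglelefteq G$, then $W_p(N)\trianglelefteq G$ and, by (R2), $W_p(N)\trianglelefteq W_p(G)$.

\subsection{The lattices}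

\begin{lemma}\label{lem:lattice}
\begin{enumerate}
\item[\textup{(a)}] $LR(f)$ is a Fitting class for every $H$-function $f$.
\item[\textup{(b)}] $\bigcap_i LR(f_i)=LR(f)$ where $f(p)=\bigcap_i f_i(p)$.
\item[\textup{(c)}] Each $\mathcal L_n$ is closed under arbitrary intersections and contains $(1)$ and $\mathfrak E$. Moreover $\mathcal L_n\subseteq\mathcal L_{n-1}$ for $n\ge1$.
\item[\textup{(d)}] $\mathcal L_n$ and $\mathcal L_n^{\varnothing}$ satisfy the same laws.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $N\trianglelefteq G\in LR(f)$ and $p\in\pi(N)$, then $W_p(N)\trianglelefteq W_p(G)\in f(p)$. Let $G=AB$ with $A,B$ normal and in $LR(f)$, and let $p\in\pi(G)$. Then $p$ divides $|A|$ or $|B|$, so $f(p)\ne\varnothing$. Both $W_p(A)$ and $W_p(B)$ lie in $f(p)$; if $p$ does not divide the order of one of the groups, this holds because the respective subgroup is trivial. By (R3), $W_p(G)=W_p(A)W_p(B)\in f(p)$.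

(b) holds by definition. (c) Non-empty Fitting classes contain the trivial group, so the case $n=0$ is clear. For $n\ge1$ the closure under intersections follows from (b) by induction, the value of the intersection being $\varnothing$ as soon as one of the values is. Further $\mathfrak E=LR(c_{\mathfrak E})$ and $(1)=LR(c_\varnothing)$, and $\mathcal L_n\subseteq\mathcal L_{n-1}$ follows by induction from $\mathcal L_1\subseteq\mathcal L_0$.

(d) Sending $\mathfrak F\in\mathcal L_n$ to $(\mathfrak F,1)$ and $\varnothing$ to $((1),0)$ embeds $\mathcal L_n^{\varnothing}$ in $\mathcal L_n\times\{0,1\}$. The chain $\{0,1\}$ is isomorphic to the sublattice $\{(1),\mathfrak E\}$ of $\mathcal L_n$. So laws of $\mathcal L_n$ hold in $\mathcal L_n^\varnothing$. The converse is true since $\mathcal L_n$ is a sublattice of $\mathcal L_n^{\varnothing}$.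
\end{proof}

Thus $\mathcal L_n$ is a complete lattice whose meet is the intersection; the join of two classes is the intersection of all members of $\mathcal L_n$ that contain both.

\section{The star operation}\label{sec:star}

\subsection{The smallest case}\label{sub:smallest}

Let $\mathfrak M,\mathfrak K\in\mathcal L_0$ and suppose that $LR(c_{\mathfrak M})\subseteq LR(c_{\mathfrak K})$. What does this say about $\mathfrak M$ and $\mathfrak K$? Take a group $G\in\mathfrak M$ of odd order and the prime $2$. To learn something about $G$ from the condition at the prime $2$, we must put $G$ into a group of even order. The direct product $G\times Z_2$ is useless, as $W_2(G\times Z_2)=1$. Take instead the wreath product $\Gamma=G\wr Z_2=(G\times G)\rtimes\langle z\rangle$, where $(x,y)^z=(y,x)$. We claim that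
\[
W_2(\Gamma)=D(G)=\{(x,y):\ xy\in G'\}.
\]

Indeed, $D(G)$ is the kernel of the homomorphism $G\times G\to G/G'$, $(x,y)\mapsto xyG'$. It is $z$-invariant, and $z$ centralizes $(G\times G)/D(G)$. So $\Gamma/D(G)\cong G/G'\times Z_2$, the subgroup $D(G)\langle z\rangle$ is normal of odd index, and $T:=O^{2'}(\Gamma)\le D(G)\langle z\rangle$. On the other hand, $T$ contains $z$, hence $[(g,1),z]=(g^{-1},g)$ for all $g\in G$. Conjugating by $(h,1)$ we find $((g^h)^{-1},g)\in T$, and the first of these two elements times the inverse of the second is $([g,h],1)$. So $T$ contains $G'\times1$, its conjugate $1\times G'$ under $z$, and all $(g^{-1},g)$. These elements generate $D(G)$, because $(x,y)=(x,x^{-1})(1,xy)$. Thus $T=D(G)\langle z\rangle$. As $|D(G)|$ is odd, $W_2(\Gamma)=O^2(T)=D(G)$.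

Now $\Gamma\in LR(c_{\mathfrak M})$. For $W_2(\Gamma)=D(G)$ is normal in $G\times G\in\mathfrak M$; and if $q$ is odd, then $W_q(\Gamma)=W_q(G\times G)$ by (R4), which is in $\mathfrak M$ too. Hence $\Gamma\in LR(c_{\mathfrak K})$, which gives $D(G)\in\mathfrak K$. So we have recovered, not $G\in\mathfrak K$, but $D(G)\in\mathfrak K$.

For groups of arbitrary order one uses another prime (Lemma~\ref{lem:wreath}), and the same subgroup $D(G)$ appears. If $G$ is perfect, then $D(G)=G\times G$, and $D(G)\in\mathfrak K$ is equivalent to $G\in\mathfrak K$. If $G$ is abelian, then $D(G)\cong G$, and the same is true. In general the two conditions differ (Example~\ref{ex:s5}), and we now study the difference.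

\subsection{Definition and basic properties}

For every group $G$ the subgroup $D(G)$ is normal in $G\times G$, contains $G'\times G'$, is generated by $G'\times G'$ and the elements $(g,g^{-1})$, and projects onto $G$ in each coordinate. For $\mathfrak F\in\mathcal L_0$ recall that $\mathfrak F^*=\{G:\ D(G)\in\mathfrak F\}$, and put $\varnothing^*=\varnothing$. Clearly $\mathfrak F\subseteq\mathfrak K$ implies $\mathfrak F^*\subseteq\mathfrak K^*$.

\begin{lemma}\label{lem:star}
Let $\mathfrak F\in\mathcal L_0$.
\begin{enumerate}
\item[\textup{(a)}] $\mathfrak F^*$ is a Fitting class containing $\mathfrak F$.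
\item[\textup{(b)}] If $W\trianglelefteq G$ and $W\in\mathfrak F^*$, then $[W,G]\le W_{\mathfrak F}$.
\end{enumerate}
\end{lemma}

\begin{proof}
Both parts use the identities
\begin{equation}\label{eq:comm}
(a,a^{-1})^{-1}(a,a^{-1})^{(g,1)}=([a,g],1),\qquad (a,a^{-1})^{-1}(a,a^{-1})^{(1,g)}=(1,[a^{-1},g]).
\end{equation}

(a) If $G\in\mathfrak F$, then $D(G)\trianglelefteq G\times G\in\mathfrak F$, so $G\in\mathfrak F^*$. If $N\trianglelefteq G$, then $D(N)\trianglelefteq N\times N$ and $D(N)\le D(G)$, whence
\[
D(N)\trianglelefteq D(G)\cap(N\times N)\trianglelefteq D(G).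
\]
So $D(N)$ is subnormal in $D(G)$, and $\mathfrak F^*$ is closed under normal subgroups.

Let $G=AB$ with $A,B$ normal and in $\mathfrak F^*$. Then $D(A)$ and $D(B)$ are subnormal $\mathfrak F$-subgroups of $D(G)$, so they lie in $J:=D(G)_{\mathfrak F}$, which is normal in $G\times G$. By \eqref{eq:comm}, $J$ contains $[A,G]\times1$, $1\times[A,G]$ and the same subgroups formed with $B$. As $G'=[A,G][B,G]$, it contains $G'\times G'$. Finally, modulo $1\times G'$ we have $(ab,(ab)^{-1})\equiv(a,a^{-1})(b,b^{-1})\in J$ for $a\in A$, $b\in B$. So $J=D(G)$, that is, $D(G)\in\mathfrak F$ and $G\in\mathfrak F^*$.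

(b) The subgroup $Y=(W\times W)_{\mathfrak F}$ contains the normal $\mathfrak F$-subgroup $D(W)$ of $W\times W$ and is normal in $G\times G$. By \eqref{eq:comm}, for $w\in W$, $g\in G$ we get $([w,g],1)\in Y\cap(W\times1)=W_{\mathfrak F}\times1$, the last equality by \eqref{eq:radical}.
\end{proof}

\subsection{Local definitions do not see the star}

Part (b) says that a normal $\mathfrak F^*$-subgroup of $G$ is central in $G$ modulo its $\mathfrak F$-radical. For $W=W_p(G)$ there is no room for such a central quotient:

\begin{lemma}\label{lem:central}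
Let $W=W_p(G)$ and let $\mathfrak H\in\mathcal L_0$ with $[W,G]\le W_{\mathfrak H}$. Then $W\in\mathfrak H$.
\end{lemma}

\begin{proof}
Let $C=W_{\mathfrak H}\trianglelefteq G$ and $T=O^{p'}(G)$, so $W=O^p(T)$. Then $W/C$ is central in $T/C$ and $T/W$ is a $p$-group, so $T/C$ is nilpotent. By (R5), $T$ has no non-trivial $p'$-quotient. So $T/C$ is a $p$-group and $W=O^p(T)\le C$. Hence $W=C\in\mathfrak H$.
\end{proof}

\begin{lemma}\label{lem:local}
\begin{enumerate}
\item[\textup{(a)}] $LR(f)=LR(f^*)$, where $f^*(p)=f(p)^*$.
\item[\textup{(b)}] If $\mathfrak F$ is a local Fitting class, then $\mathfrak F^*=\mathfrak F$.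
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $f(p)\subseteq f(p)^*$, the inclusion $\subseteq$ is clear. Conversely, if $W=W_p(G)\in f(p)^*$, then $[W,G]\le W_{f(p)}$ by Lemma~\ref{lem:star}(b), and $W\in f(p)$ by Lemma~\ref{lem:central}.

(b) Let $\mathfrak F=LR(f)$ and $D(G)\in\mathfrak F$; by Lemma~\ref{lem:star}(a) we only have to show $G\in\mathfrak F$. Let $p\in\pi(G)$. Since $D(G)$ projects onto $G$, also $p\in\pi(D(G))$, so $V:=W_p(D(G))\in f(p)$. The subgroup $V$ is characteristic in $D(G)$, hence normal in $G\times G$, and by (R1) its first projection is $W:=W_p(G)$. For $(w,u)\in V$ and $g\in G$ we have $([w,g],1)=[(w,u),(g,1)]\in V$. So $[W,G]\times1\le V$. This subgroup is normal in $G\times G$, hence in $V$; thus $[W,G]\in f(p)$. As $[W,G]\trianglelefteq W$, we get $[W,G]\le W_{f(p)}$, and $W\in f(p)$ by Lemma~\ref{lem:central}.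
\end{proof}

\subsection{A class moved by the star}

The following construction produces Fitting classes with $\mathfrak X^*\ne\mathfrak X$. We use it once more in Section~\ref{sec:compl}. The idea is to let $G$ act by conjugation on its subnormal subgroups of a given simple type, to compare each of them with a fixed model, and to add up the classes of the resulting automorphisms in an abelian group.

Let $\Lambda$ be a finite abelian group, written additively. Let $Q_1,\dots,Q_r$ be pairwise non-isomorphic non-abelian simple groups, and let $\varepsilon_j:\operatorname{Aut}(Q_j)\to\Lambda$ be homomorphisms. Maps are composed from right to left. For a group $G$ let $\Sigma_j(G)$ be the set of subnormal subgroups of $G$ isomorphic to $Q_j$. Choose isomorphisms $\theta_K:Q_j\to K$ for $K\in\Sigma_j(G)$, write $\kappa_g(x)=x^g$, and put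
\[
d^G(g)=\sum_{j=1}^r\ \sum_{K\in\Sigma_j(G)}\varepsilon_j\bigl(\theta_{K^g}^{-1}\,\kappa_g\,\theta_K\bigr)\in\Lambda\qquad(g\in G);
\]
here $\theta_K$ maps $Q_j$ to $K$, then $\kappa_g$ maps $K$ to $K^g$, and $\theta_{K^g}^{-1}$ leads back to $Q_j$.

\begin{lemma}\label{lem:d}
\begin{enumerate}
\item[\textup{(a)}] $d^G:G\to\Lambda$ is a homomorphism that does not depend on the choice of the $\theta_K$.
\item[\textup{(b)}] If $N\trianglelefteq G$, then $d^N$ is the restriction of $d^G$ to $N$.
\item[\textup{(c)}] For $C\le\Lambda$ the class $\mathfrak X_C=\{G:\ d^G(G)\le C\}$ is a non-empty Fitting class, and $\mathfrak X_{C_1}\cap\mathfrak X_{C_2}=\mathfrak X_{C_1\cap C_2}$ for $C_1,C_2\le\Lambda$.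
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Since $\kappa_{gh}=\kappa_h\kappa_g$,
\[
\theta_{K^{gh}}^{-1}\kappa_{gh}\theta_K=\bigl(\theta_{K^{gh}}^{-1}\kappa_h\theta_{K^g}\bigr)\bigl(\theta_{K^g}^{-1}\kappa_g\theta_K\bigr).
\]
Apply $\varepsilon_j$ and sum over $K$; since $K^g$ runs through $\Sigma_j(G)$ along with $K$, we get $d^G(gh)=d^G(g)+d^G(h)$. Replacing each $\theta_K$ by $\theta_K\alpha_K$ with $\alpha_K\in\operatorname{Aut}(Q_j)$ changes the inner sum by $\sum_K\varepsilon_j(\alpha_K)-\sum_K\varepsilon_j(\alpha_{K^g})=0$.

(b) $\Sigma_j(N)$ consists of the members of $\Sigma_j(G)$ contained in $N$. If $K\in\Sigma_j(G)$ is not contained in $N$, then $N$ centralizes $K$ by (K1), and for $g\in N$ the summand of $K$ is $\varepsilon_j(\mathrm{id})=0$.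

(c) By (a), $\mathfrak X_C$ is closed under isomorphisms. By (b), it is closed under normal subgroups, and if $G=AB$ with $A,B\trianglelefteq G$, then $d^G(G)=d^A(A)+d^B(B)$. The rest is clear.
\end{proof}

\begin{example}\label{ex:s5}
Take $r=1$, $Q_1=A_5$, $\Lambda=Z_2$ and let $\varepsilon:\operatorname{Aut}(A_5)\cong S_5\to Z_2$ be the sign. Let $\mathfrak X$ be the class $\mathfrak X_C$ with $C=0$, that is, the class of all $G$ with $d^G=0$. By (K2), any subnormal subgroup $K\cong A_5$ of $S_5$ other than $A_5$ would centralize $A_5$, but $C_{S_5}(A_5)=1$. So $d^{S_5}$ is the sign and $S_5\notin\mathfrak X$. On the other hand, $D(S_5)$ is the group of pairs $(x,y)$ of permutations of equal sign. By the same argument its only subnormal subgroups isomorphic to $A_5$ are $A_5\times1$ and $1\times A_5$. Hence $d^{D(S_5)}(x,y)=\varepsilon(x)+\varepsilon(y)=0$, and $D(S_5)\in\mathfrak X$. So $S_5\in\mathfrak X^*\setminus\mathfrak X$. By Lemma~\ref{lem:local}, $\mathfrak X$ is not local, and the different classes $\mathfrak X,\mathfrak X^*\in\mathcal L_0$ satisfy $LR(c_{\mathfrak X})=LR(c_{\mathfrak X^*})$.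
\end{example}

\section{Joins of local classes, prime by prime}\label{sec:joins}

\subsection{Inner functions}

We call an $H$-function $f$ \emph{inner} if $f(p)\subseteq LR(f)$ for all $p$. Constant functions are inner: if $G\in\mathfrak M$, then each $W_p(G)\trianglelefteq G$ lies in $\mathfrak M$. If $\mathfrak F=LR(f)\in\mathcal L_n$, $n\ge1$, where $f$ has values in $\mathcal L_{n-1}^{\varnothing}$, then $p\mapsto f(p)\cap\mathfrak F$ is inner, has values in $\mathcal L_{n-1}^{\varnothing}$ by Lemma~\ref{lem:lattice}(c), and still defines $\mathfrak F$, because $W_p(G)\trianglelefteq G$ lies in $\mathfrak F$ for $G\in\mathfrak F$. So \emph{every $\mathfrak F\in\mathcal L_n$ $(n\ge1)$ has an inner $\mathcal L_{n-1}^{\varnothing}$-valued $H$-function.}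

\begin{example}\label{ex:inner}
Without innerness, joins cannot be formed prime by prime. Let $f(2)=\mathfrak E$ and $f(p)=\varnothing$ for $p\ne2$; let $g(3)=(1)$ and $g(p)=\varnothing$ for $p\ne3$. Then $LR(f)$ is the class of $2$-groups and $LR(g)$ is the class of $3$-groups. Both are contained in the class of nilpotent $\{2,3\}$-groups, which is local, with value $(1)$ at $2$ and $3$ and $\varnothing$ elsewhere. But the pointwise join of $f$ and $g$ has the value $\mathfrak E$ at $2$ and $(1)$ at $3$, and so it admits $S_3$, which is not nilpotent. The function $f$ is not inner, since $\mathfrak E\not\subseteq LR(f)$.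
\end{example}

\subsection{What wreath products show}

The next lemma is the general version of Section~\ref{sub:smallest}. If $G$ is a $p$-group, then $\Gamma=G\wr Z_p$ is one too, and $W_p(\Gamma)=1$ carries no information on $G$. So for general $G$ we can only hope to recover $O^p(G)$. Since it is generated by $p'$-elements, the computation in the smallest case can be carried out with $p'$-elements.

\begin{lemma}\label{lem:wreath}
Let $f$ be an inner $H$-function and $x$ any $H$-function with $LR(f)\subseteq LR(x)$. If $G\in f(p)$, then $x(p)\ne\varnothing$ and $O^p(G)\in x(p)^*$.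
\end{lemma}

\begin{proof}
Let $\Gamma=G\wr Z_p=B\rtimes\langle z\rangle$ with $B=G_0\times\dots\times G_{p-1}$, where $g\mapsto g_i$ are isomorphisms $G\to G_i$ and $(g_i)^z=g_{i+1}$, indices modulo $p$.

\emph{$\Gamma$ belongs to $LR(f)$.} As a direct product of copies of $G$, $B$ lies in $f(p)$, hence in $LR(f)$ because $f$ is inner. For $p\ne q\in\pi(\Gamma)$ we have $q\in\pi(B)$, and $W_q(\Gamma)=W_q(B)\in f(q)$ by (R4). Further $W_p(\Gamma)\le O^p(\Gamma)\le B$ is normal in $B\in f(p)$, so it lies in $f(p)$.

Hence $\Gamma\in LR(x)$. As $p\in\pi(\Gamma)$, the subgroup $R:=W_p(\Gamma)\le B$ lies in $x(p)$. Let $Y=O^p(G)$.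

\emph{$R$ contains a copy of $D(Y)$.} Let $T=O^{p'}(\Gamma)$. By (R6), $z\in T$, so $g_0^{-1}g_1=[g_0,z]\in T$ for all $g\in G$. Let $g$ be a $p'$-element. Then $g_0^{-1}g_1$ is a $p'$-element of $T$, and since $T/R$ is a $p$-group,
\[
g_0^{-1}g_1\in R.
\]
Conjugation by $h_0$, $h\in G$, gives $(g^h)_0^{-1}g_1\in R$. Multiplying the first element by the inverse of the second, we obtain $g_0^{-1}(g^h)_0=[g,h]_0\in R$. So the image of $g_0$ in $G_0/(R\cap G_0)$ is central for every $p'$-element $g$. These elements generate $Y$, so $[Y,G]_0\le R$, and conjugation by $z$ yields $[Y,G]_1\le R$. In particular $Y_0'Y_1'\le R$. Now write $y\in Y$ as a product $g^{(1)}\cdots g^{(s)}$ of $p'$-elements. The product of the elements $(g^{(i)})_0^{-1}(g^{(i)})_1\in R$ is congruent to $y_0^{-1}y_1$ modulo $Y_0'Y_1'$, so $y_0^{-1}y_1\in R$. Thus $R$ contains the copy of $D(Y)$ in $Y_0Y_1\cong Y\times Y$.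

\emph{Conclusion.} This copy of $D(Y)$ is normal in $Y_0Y_1$, hence in $R\cap Y_0Y_1$. Since $Y_0Y_1\trianglelefteq B$ and $R\le B$, the latter is normal in $R$. So $D(Y)$ is isomorphic to a subnormal subgroup of $R\in x(p)$; that is, $Y\in x(p)^*$.
\end{proof}

\subsection{Absorbing the losses}

The lemma places $f(p)$ inside $\{G:\ O^p(G)\in x(p)^*\}$. To use this in $\mathcal L_{n-1}$, we need to know that this class belongs to $\mathcal L_{n-1}^{\varnothing}$.

\begin{lemma}\label{lem:product}
Let $\mathfrak H\in\mathcal L_k$, $k\ge0$, and let $p$ be a prime. Then $\mathfrak H\mathfrak N_p:=\{G:\ O^p(G)\in\mathfrak H\}$ belongs to $\mathcal L_k$.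
\end{lemma}

\begin{proof}
For $k=0$ this follows from (R2) and (R3). Let $k\ge1$ and $\mathfrak H=LR(h)$ with $h$ inner and $\mathcal L_{k-1}^{\varnothing}$-valued. Put $\hat h(p)=\mathfrak H\in\mathcal L_k\subseteq\mathcal L_{k-1}$ and $\hat h(q)=h(q)$ for $q\ne p$. We show that $\mathfrak H\mathfrak N_p=LR(\hat h)$. Let $G$ be a group and $Y=O^p(G)$. If $q\ne p$, then $G/Y$ is a $q'$-group; so $q\in\pi(G)$ if and only if $q\in\pi(Y)$, and $W_q(G)=W_q(Y)$.

Suppose $Y\in\mathfrak H$. For $p\ne q\in\pi(G)$ we have $W_q(G)=W_q(Y)\in h(q)$. Also $W_p(G)\le O^p(G)=Y$ is normal in $Y$, so $W_p(G)\in\mathfrak H=\hat h(p)$. Hence $G\in LR(\hat h)$.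

Conversely, let $G\in LR(\hat h)$. For $p\ne q\in\pi(Y)$ we have $W_q(Y)=W_q(G)\in h(q)\subseteq\mathfrak H$, as $h$ is inner. If $p\notin\pi(Y)$, this shows $Y\in LR(h)=\mathfrak H$. Let $p\in\pi(Y)$; it remains to prove $W_p(Y)\in h(p)$, while the hypothesis at $p$ only says that $W:=W_p(G)\in\mathfrak H$. Here $W\le Y$. Consider
\[
U=W\prod_{p\ne q\in\pi(Y)}W_q(Y),
\]
a product of normal $\mathfrak H$-subgroups of $Y$; so $U\in\mathfrak H$. For $q\neq p$ the group $Y/W_q(Y)$ has a normal Sylow $q$-subgroup, and $Y/W\le G/W$ has a normal Sylow $p$-subgroup. So all Sylow subgroups of $Y/U$ are normal and $Y/U$ is nilpotent. Since $O^p(Y)=Y$, it is a $p'$-group. Therefore $p\in\pi(U)$, and $W_p(Y)=W_p(U)\in h(p)$ by (R4) and $U\in LR(h)$. Hence $Y\in\mathfrak H$.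
\end{proof}

\begin{proposition}\label{prop:pointwise}
Let $n\ge1$, let $f_1,\dots,f_k$ be inner $\mathcal L_{n-1}^{\varnothing}$-valued $H$-functions and $\mathfrak F_i=LR(f_i)$. For every lattice term $t$,
\[
t(\mathfrak F_1,\dots,\mathfrak F_k)=LR\bigl(t(f_1,\dots,f_k)\bigr),
\]
where the left side is computed in $\mathcal L_n$ and the $H$-function on the right is computed pointwise in $\mathcal L_{n-1}^{\varnothing}$. Moreover, $t(f_1,\dots,f_k)$ is inner.
\end{proposition}

\begin{proof}
By induction on the term it suffices to treat $f_1\wedge f_2$ and $f_1\vee f_2$. For the meet, the formula is Lemma~\ref{lem:lattice}(b), and $f_1(p)\cap f_2(p)\subseteq\mathfrak F_1\cap\mathfrak F_2$.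

For the join, let $f(p)=f_1(p)\vee f_2(p)$ in $\mathcal L_{n-1}^{\varnothing}$. The class $LR(f)\in\mathcal L_n$ contains $\mathfrak F_1$ and $\mathfrak F_2$. Let $\mathfrak X\in\mathcal L_n$ be any class containing $\mathfrak F_1$ and $\mathfrak F_2$; we have to show $LR(f)\subseteq\mathfrak X$. Write $\mathfrak X=LR(x)$ with an $\mathcal L_{n-1}^{\varnothing}$-valued function $x$. We enlarge $x$ without changing $LR(x)$: put $\hat x(p)=x(p)^*\mathfrak N_p$ if $x(p)\ne\varnothing$ and $\hat x(p)=\varnothing$ otherwise.
\begin{itemize}
\item \emph{$\hat x$ has values in $\mathcal L_{n-1}^{\varnothing}$.} If $n=1$, this is Lemma~\ref{lem:star}(a) and Lemma~\ref{lem:product}. If $n\ge2$, non-empty values $x(p)$ are local, so $x(p)^*=x(p)\in\mathcal L_{n-1}$ by Lemma~\ref{lem:local}(b), and Lemma~\ref{lem:product} applies.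
\item \emph{$LR(\hat x)=\mathfrak X$.} As $O^p(W_p(G))=W_p(G)$ by (R5), $W_p(G)\in\hat x(p)$ holds if and only if $W_p(G)\in x(p)^*$. So $LR(\hat x)=LR(x^*)=LR(x)$ by Lemma~\ref{lem:local}(a).
\item \emph{$f_i(p)\subseteq\hat x(p)$ for $i=1,2$.} This is Lemma~\ref{lem:wreath}.
\end{itemize}
By the first and third item, $f(p)\subseteq\hat x(p)$, so $LR(f)\subseteq LR(\hat x)=\mathfrak X$. Hence $LR(f)=\mathfrak F_1\vee\mathfrak F_2$. Finally, $f_i(p)\subseteq LR(f_i)\subseteq LR(f)\in\mathcal L_n\subseteq\mathcal L_{n-1}$ gives $f(p)\subseteq LR(f)$, so $f$ is inner.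
\end{proof}

\subsection{Consequences for laws}

\begin{corollary}\label{cor:up}
For $n\ge1$, every law of $\mathcal L_{n-1}$ holds in $\mathcal L_n$.
\end{corollary}

\begin{proof}
Let $t=s$ be a law of $\mathcal L_{n-1}$; by Lemma~\ref{lem:lattice}(d) it holds in $\mathcal L_{n-1}^{\varnothing}$. Given $\mathfrak F_1,\dots,\mathfrak F_k\in\mathcal L_n$, choose inner $\mathcal L_{n-1}^\varnothing$-valued functions $f_i$ with $\mathfrak F_i=LR(f_i)$. Then $t(f_1,\dots,f_k)=s(f_1,\dots,f_k)$ pointwise, and Proposition~\ref{prop:pointwise} gives $t(\mathfrak F_1,\dots,\mathfrak F_k)=s(\mathfrak F_1,\dots,\mathfrak F_k)$.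
\end{proof}

\begin{corollary}\label{cor:down}
Let $n\ge1$, let $t=s$ be a law of $\mathcal L_n$ and $\mathfrak M_1,\dots,\mathfrak M_k\in\mathcal L_{n-1}$. With $t$ and $s$ evaluated in $\mathcal L_{n-1}$,
\[
t(\mathfrak M_1,\dots,\mathfrak M_k)\subseteq s(\mathfrak M_1,\dots,\mathfrak M_k)^*.
\]
If $n\ge2$, then $t(\mathfrak M_1,\dots,\mathfrak M_k)=s(\mathfrak M_1,\dots,\mathfrak M_k)$.
\end{corollary}

\begin{proof}
Let $\mathfrak A=t(\mathfrak M_1,\dots,\mathfrak M_k)$ and $\mathfrak B=s(\mathfrak M_1,\dots,\mathfrak M_k)$. Constant functions are inner, so Proposition~\ref{prop:pointwise} and the law give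
\[
LR(c_{\mathfrak A})=t\bigl(LR(c_{\mathfrak M_1}),\dots,LR(c_{\mathfrak M_k})\bigr)=s\bigl(LR(c_{\mathfrak M_1}),\dots,LR(c_{\mathfrak M_k})\bigr)=LR(c_{\mathfrak B}).
\]
Let $G\in\mathfrak A$ and choose a prime $p\nmid|G|$. By Lemma~\ref{lem:wreath}, $G=O^p(G)\in\mathfrak B^*$. If $n\ge2$, then $\mathfrak B\in\mathcal L_{n-1}$ is local and $\mathfrak B^*=\mathfrak B$ by Lemma~\ref{lem:local}(b). So $\mathfrak A\subseteq\mathfrak B$, and by symmetry equality holds.
\end{proof}

So all $\mathcal L_n$ with $n\ge1$ have the same laws, and the laws of $\mathcal L_0$ hold in $\mathcal L_1$. What is left is that laws of $\mathcal L_1$ hold in $\mathcal L_0$.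

\section{From $\mathcal L_1$ down to $\mathcal L_0$: a coding}\label{sec:coding}

\subsection{The idea}

Let $t=s$ be a law of $\mathcal L_1$. By Corollary~\ref{cor:down} we have $t(\mathfrak M_1,\dots)\subseteq s(\mathfrak M_1,\dots)^*$ in $\mathcal L_0$, and we must get rid of the star. Given arbitrary $\mathfrak X_i\in\mathcal L_0$, we apply this inclusion to classes $\mathfrak M_i=\Phi(\mathfrak X_i)$, where $\Phi$ should be monotone, satisfy $\Phi(\mathfrak X)^*=\Phi(\mathfrak X)$, and allow us to read off $\mathfrak X$ from $\Phi(\mathfrak X)$.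

A natural way to hide a group $H$ inside a larger group is as a permutation group on simple factors. Fix a non-abelian simple group $L$ and let $\Omega_0(G)$ be the set of subnormal subgroups of $G$ isomorphic to $L$. Consider the class of all $G$ such that the permutation group induced by $G$ on $\Omega_0(G)$ lies in $\mathfrak X$. By (K1), a normal subgroup $N$ of $G$ fixes all members of $\Omega_0(G)\setminus\Omega_0(N)$. From this one sees, as in Lemma~\ref{lem:phi}(a) below, that we have defined a Fitting class. If $H$ acts faithfully on a set $T$, the group $G=L^T\rtimes H$ lies in this class if and only if $H\in\mathfrak X$. But nothing is gained with respect to the star. The group $D(G)$ acts on the factors of two copies of $L^T$, that is, on $T_1\sqcup T_2$ with two copies $T_1,T_2$ of $T$, and it induces there the image of $D(G)$ in $H\times H$, which is $D(H)$. So if $D(H)\in\mathfrak X$, then $G$ lies in the star of the class. For instance, with $\mathfrak X$ as in Example~\ref{ex:s5} and $H=S_5$, we see that the new class again differs from its star.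

The trouble is that the class looks at $T_1\sqcup T_2$ as a whole. On $T_1$ alone, $D(G)$ induces all of $H$, since $D(G)$ projects onto $G$. So we need a mark, visible to normal subgroups, which says that $T$ is one block. We use an irreducible module in characteristic $2$, placed below $L^T$, on which all the factors of $L^T$ act non-trivially: the set of factors acting non-trivially on it is the block.

Throughout the rest of this section $L=GL_3(2)$, a simple group of order $168$, and $U_0=\mathbb F_2^3$ is its natural module. What matters is that $L$ is non-abelian simple and that its $\mathbb F_2$-span is the full matrix algebra $M_3(\mathbb F_2)$. To see the latter, write $E_{ij}$ for the matrix units. For $i\ne j$, $E_{ij}=(1+E_{ij})-1$ is in the span, and $E_{ii}=E_{ij}E_{ji}$ is too, as the span is closed under multiplication. Because of this, tensor products of copies of $U_0$ will be irreducible.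

\subsection{Supports}

For a group $G$ let $O=O_2(G)$ be its largest normal $2$-subgroup, and let $\Omega(G)$ be the set of subnormal subgroups of $G/O$ isomorphic to $L$. The group $G$ acts on $\Omega(G)$ by conjugation. When an element $i\in\Omega(G)$ is to be regarded as a subgroup, we write $L_i$. Let $R(G)$ be the preimage in $G$ of the product of all $L_i$; by Lemma~\ref{lem:simple},
\[
R(G)/O=\prod_{i\in\Omega(G)}L_i
\]
is a direct product. Choose a maximal chain of $R(G)$-invariant subgroups from $1$ to $O$ (they are normal in $R(G)$, since $O\le R(G)$); we call it an $R(G)$-composition series of $O$. Let $V$ be one of its factors. Then $V$ is an elementary abelian $2$-group, because the Frattini subgroup of $V$ is $R(G)$-invariant and proper, hence trivial. The $2$-group $O$ has non-trivial fixed points on $V$; they form an $R(G)$-invariant subgroup, so $O$ acts trivially on $V$. Hence $V$ is an irreducible module for $\prod L_i$ over $\mathbb F_2$. Put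
\[
\operatorname{supp}V=\{i\in\Omega(G):\ L_i\text{ acts non-trivially on }V\},
\]
and let $\mathcal S(G)$ be the set of the supports of all factors $V$ of the series. By the Jordan--H\"older theorem for groups with operators, the factors are unique up to $R(G)$-isomorphism and order. So $\mathcal S(G)$ does not depend on the series. If $O=1$, then $\mathcal S(G)$ is empty.

The next lemma says that supports restrict to normal subgroups as well as one can hope. The empty support has no significance and is added on both sides.

\begin{lemma}\label{lem:supp}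
Let $N\trianglelefteq G$ and $O=O_2(G)$. Then $O_2(N)=N\cap O$; identify $N/O_2(N)$ with $NO/O$, so that $\Omega(N)=\{i\in\Omega(G):\ L_i\le NO/O\}$.
\begin{enumerate}
\item[\textup{(a)}] $N$ fixes every element of $\Omega(G)\setminus\Omega(N)$.
\item[\textup{(b)}] $\mathcal S(N)\cup\{\varnothing\}=\{S\cap\Omega(N):\ S\in\mathcal S(G)\}\cup\{\varnothing\}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) If $L_i\not\le NO/O$, then $[L_i,NO/O]=1$ by (K1).

(b) We have $R(N)\le R(G)$ and $R(N)O/O=M:=\prod_{i\in\Omega(N)}L_i$. With $M_1:=\prod_{i\in\Omega(G)\setminus\Omega(N)}L_i$ we get $R(G)/O=M\times M_1$. Take an $R(G)$-composition series of $O$ through the $R(G)$-invariant subgroup $O_2(N)=N\cap O$, and let $V$ be one of its factors. On $V$ the group $R(N)$ acts through $M$.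

\emph{All $M$-composition factors of $V$ have the support $\operatorname{supp}V\cap\Omega(N)$.} Let $X$ be an irreducible $M$-submodule of $V$. For $a\in M_1$ the map $v\mapsto av$ is an isomorphism of $M$-modules $X\to aX$, because $a$ commutes with $M$. The sum of all $aX$, $a\in M_1$, is invariant under $M\times M_1$, so it equals $V$. Thus $V$ is a sum of $M$-modules isomorphic to $X$, and all its $M$-composition factors are isomorphic to $X$. For $i\in\Omega(N)$, the group $L_i$ acts trivially on $X$ if and only if it acts trivially on $V$.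

\emph{Factors below $O_2(N)$.} Refine this part of the series to an $R(N)$-composition series of $O_2(N)$. By the preceding paragraph, $\mathcal S(N)$ is the set of all $\operatorname{supp}V\cap\Omega(N)$ with $V$ below $O_2(N)$.

\emph{Factors between $O_2(N)$ and $O$.} Since $[O,R(N)]\le O\cap N=O_2(N)$, the group $R(N)$ acts trivially on $V$, and $\operatorname{supp}V\cap\Omega(N)=\varnothing$.
\end{proof}

\subsection{The classes $\Phi(\mathfrak X)$}

If a subgroup $A\le G$ leaves $S\subseteq\Omega(G)$ invariant, let $A^S$ be the permutation group induced by $A$ on $S$, which is trivial if $S=\varnothing$. For $\mathfrak X\in\mathcal L_0$ define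
\[
\Phi(\mathfrak X)=\{G:\ \text{every } S\in\mathcal S(G)\text{ is } G\text{-invariant and } G^S\in\mathfrak X\}.
\]
The condition holds automatically for $S=\varnothing$.

\begin{lemma}\label{lem:phi}
Let $\mathfrak X,\mathfrak Y\in\mathcal L_0$.
\begin{enumerate}
\item[\textup{(a)}] $\Phi(\mathfrak X)$ is a non-empty Fitting class.
\item[\textup{(b)}] $\Phi(\mathfrak X)^*=\Phi(\mathfrak X)$.
\item[\textup{(c)}] $\Phi$ is monotone and $\Phi(\mathfrak X)\cap\Phi(\mathfrak Y)=\Phi(\mathfrak X\cap\mathfrak Y)$.
\end{enumerate}
\end{lemma}

\begin{proof}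
(a) The trivial group belongs to $\Phi(\mathfrak X)$. Let $N\trianglelefteq G\in\Phi(\mathfrak X)$ and $\varnothing\ne S_0\in\mathcal S(N)$. By Lemma~\ref{lem:supp}(b), $S_0=S\cap\Omega(N)$ with $S\in\mathcal S(G)$. As an intersection of $N$-invariant sets, $S_0$ is $N$-invariant. By Lemma~\ref{lem:supp}(a), $N$ fixes $S\setminus\Omega(N)$ pointwise, so $N^{S_0}\cong N^S\trianglelefteq G^S\in\mathfrak X$. Hence $N\in\Phi(\mathfrak X)$.

Let $G=AB$ with $A,B$ normal and in $\Phi(\mathfrak X)$, and let $S\in\mathcal S(G)$. By Lemma~\ref{lem:supp}(b), $S\cap\Omega(A)$ is empty or in $\mathcal S(A)$; so it is $A$-invariant, and $A^{S\cap\Omega(A)}\in\mathfrak X$. As $A$ fixes $S\setminus\Omega(A)$ pointwise, $S$ is $A$-invariant and $A^S\cong A^{S\cap\Omega(A)}\in\mathfrak X$. The same holds for $B$. So $S$ is $G$-invariant, and $G^S=A^SB^S$ is a product of two normal $\mathfrak X$-subgroups, hence in $\mathfrak X$.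

(b) By Lemma~\ref{lem:star}(a) we only have to show $\Phi(\mathfrak X)^*\subseteq\Phi(\mathfrak X)$. Let $D=D(G)\in\Phi(\mathfrak X)$, $P=G\times G$ and $O=O_2(G)$.

\emph{Supports of $P$.} We have $O_2(P)=O\times O$. A subnormal non-abelian simple subgroup of $P/O_2(P)=G/O\times G/O$ lies in one of the two factors; otherwise, by (K1), it would centralize both and be central. So $\Omega(P)=\Omega_1\sqcup\Omega_2$ with two copies $\Omega_1,\Omega_2$ of $\Omega(G)$, and $R(P)=R(G)\times R(G)$. Take an $R(P)$-composition series of $O\times O$ through $O\times1$. On the factors below $O\times1$ the second copy of $R(G)$ acts trivially, and on those above $O\times1$ the first copy does. So $\mathcal S(P)$ consists of the copies $S_1\subseteq\Omega_1$ and $S_2\subseteq\Omega_2$ of the sets $S\in\mathcal S(G)$.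

\emph{Supports of $D$.} The subgroup $D\trianglelefteq P$ contains $G'\times G'=P'$. The members of $\Omega(P)$ are perfect, so they are contained in $P'O_2(P)/O_2(P)$, hence in $DO_2(P)/O_2(P)$. Thus $\Omega(D)=\Omega(P)$. Let $\varnothing\neq S\in\mathcal S(G)$. By Lemma~\ref{lem:supp}(b), $S_1=S_1\cap\Omega(D)\in\mathcal S(D)$. So $S_1$ is $D$-invariant and $D^{S_1}\in\mathfrak X$.

\emph{Back to $G$.} On $\Omega_1$, the group $D$ acts through its first projection, which maps $D$ onto $G$. So $S$ is $G$-invariant and $G^S\cong D^{S_1}\in\mathfrak X$. Hence $G\in\Phi(\mathfrak X)$.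

(c) Both statements hold by definition.
\end{proof}

\subsection{Codes}

Let $H$ be a group and $T$ a non-empty finite (left) $H$-set. Let $U_T=U_0^{\otimes T}$ be the tensor product over $\mathbb F_2$ of copies of $U_0$ indexed by $T$. The group $L^T$ acts on $U_T$ by $(l_t)\cdot\bigotimes_tu_t=\bigotimes_tl_tu_t$. Let $H$ act on $U_T$ by $h\cdot\bigotimes_tu_t=\bigotimes_tu_{h^{-1}t}$ and on $L^T$ by ${}^h(l_t)_t=(l_{h^{-1}t})_t$. Then
\[
h\cdot\Bigl((l_t)\cdot\bigotimes_tu_t\Bigr)=\bigotimes_t l_{h^{-1}t}u_{h^{-1}t}={}^h(l_t)\cdot\Bigl(h\cdot\bigotimes_tu_t\Bigr),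
\]
so $L^T\rtimes H$ acts on $U_T$, and we can form the \emph{code}
\[
E(H,T)=U_T\rtimes(L^T\rtimes H).
\]

\begin{lemma}\label{lem:code}
Let $\mathfrak X\in\mathcal L_0$. If $H$ acts faithfully on $T\ne\varnothing$, then $E(H,T)\in\Phi(\mathfrak X)$ if and only if $H\in\mathfrak X$.
\end{lemma}

\begin{proof}
Let $G=E(H,T)$ and $\bar G=G/U_T=L^T\rtimes H$. Let $L_t$ be the factor of $L^T$ belonging to $t\in T$. If $g\in\bar G$ has $H$-component $h$, then $gL_tg^{-1}=L_{ht}$.

\emph{$C_{\bar G}(L^T)=1$.} An element centralizing $L^T$ normalizes every $L_t$, so its $H$-component fixes every point of $T$ and is trivial. The element then lies in $Z(L^T)=1$.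

\emph{$O_2(G)=U_T$.} The normal $2$-subgroup $O_2(\bar G)\cap L^T$ of $L^T$ projects to a normal $2$-subgroup of each $L_t$, so it is trivial. Hence $O_2(\bar G)$ centralizes $L^T$, and $O_2(\bar G)=1$.

\emph{$\Omega(G)=T$.} The subgroups $L_t$ belong to $\Omega(G)$. By (K2), any other member would centralize all of them, which is impossible. So $\Omega(G)$ can be identified with $T$, where $G$ acts through $H$, and $R(G)=U_TL^T$.

\emph{$\mathcal S(G)=\{T\}$.} The $\mathbb F_2$-span of $L^T$ in the endomorphism ring of $U_T$ is the tensor product of the spans of the factors, that is, $M_3(\mathbb F_2)^{\otimes T}$, the full matrix algebra of $U_T$. So $U_T$ is irreducible, and every $L_t$ acts non-trivially on it.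

Thus $T$ is the only support. It is $G$-invariant, and $G^T\cong H$ because $H$ is faithful on $T$.
\end{proof}

It remains to choose $T$ for every $H$. The codes behave well under normal subgroups when $T$ is kept: if $A\le H$, then $E(A,T|_A)$ is the preimage of $A$ under $E(H,T)\to H$. Hence
\begin{equation}\label{eq:codes}
\begin{aligned}
A\trianglelefteq H\quad&\Longrightarrow\quad E(A,T|_A)\trianglelefteq E(H,T),\\
H=AB,\ A,B\trianglelefteq H\quad&\Longrightarrow\quad E(H,T)=E(A,T|_A)\,E(B,T|_B).
\end{aligned}
\end{equation}
Isomorphic $H$-sets give isomorphic codes. The regular $H$-set $T=H$ is a canonical choice, but its restriction to a proper subgroup $A$ is not the regular $A$-set.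

\begin{example}
Let $H=Z_2$ and $T=H$. Then $E(H,T)=(U_0\otimes U_0)\rtimes(L\wr Z_2)$, where $Z_2$ exchanges the two tensor factors. Its normal subgroup belonging to $A=1$ is $E(1,T|_1)=(U_0\otimes U_0)\rtimes(L\times L)$. This is a code of the trivial group, but on two points, not on one.
\end{example}

So we have to allow several copies of the regular set. For $m\ge1$ let $mH$ be the disjoint union of $m$ regular $H$-sets; it is faithful. If $A\le H$, the restriction of $mH$ to $A$ is a free $A$-set with $m|H:A|$ orbits:
\begin{equation}\label{eq:restrict}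
(mH)|_A\cong (m|H:A|)A.
\end{equation}
Only multiples of $|H:A|$ occur as numbers of orbits. Therefore membership of $H$ in the class that we read off should require the codes $E(H,mH)$ not for all $m$, but for all multiples $m$ of some number. For a Fitting class $\mathfrak G$ let
\[
\mathfrak G^\flat=\{H:\ \text{there is } m_0\ge1 \text{ with } E(H,mH)\in\mathfrak G \text{ for all } m\ge1\text{ divisible by } m_0\}.
\]
We call such an $m_0$ a \emph{witness} for $H$.

\begin{lemma}\label{lem:flat}
\begin{enumerate}
\item[\textup{(a)}] $\mathfrak G^\flat$ is a (possibly empty) Fitting class.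
\item[\textup{(b)}] $\mathfrak G\mapsto\mathfrak G^\flat$ is monotone, and $\mathfrak G_1^\flat\cap\mathfrak G_2^\flat=(\mathfrak G_1\cap\mathfrak G_2)^\flat$.
\item[\textup{(c)}] $\Phi(\mathfrak X)^\flat=\mathfrak X$ for $\mathfrak X\in\mathcal L_0$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $A\trianglelefteq H\in\mathfrak G^\flat$ with witness $m_0$. We show that $m_0|H:A|$ is a witness for $A$. A multiple of it has the form $m|H:A|$ with $m_0\mid m$, and by \eqref{eq:restrict} and \eqref{eq:codes}
\[
E\bigl(A,(m|H:A|)A\bigr)\cong E(A,(mH)|_A)\trianglelefteq E(H,mH)\in\mathfrak G.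
\]
Now let $H=AB$ with $A,B$ normal and in $\mathfrak G^\flat$, with witnesses $m_A$ and $m_B$. If $m$ is divisible by the least common multiple of $m_A$ and $m_B$, then by \eqref{eq:codes} and \eqref{eq:restrict} the group $E(H,mH)$ is the product of normal subgroups isomorphic to $E(A,(m|H:A|)A)$ and $E(B,(m|H:B|)B)$, both in $\mathfrak G$. So $E(H,mH)\in\mathfrak G$, and $H\in\mathfrak G^\flat$.

(b) Monotonicity is clear, and it gives the inclusion $\supseteq$. For $\subseteq$ take the least common multiple of two witnesses. (c) This is Lemma~\ref{lem:code} with $T=mH$.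
\end{proof}

\subsection{End of the proof of Theorem~\ref{thm:main}}

The maps $\Phi$ and $^\flat$ respect meets, but there is no reason for $\Phi$ to respect joins. This is not needed: the following proof bounds $u(\Phi(\mathfrak X_1),\dots)$ from below by means of $^\flat$ and from above by means of $\Phi$.

\begin{proposition}\label{prop:last}
Every law of $\mathcal L_1$ holds in $\mathcal L_0$.
\end{proposition}

\begin{proof}
Let $t=s$ be a law of $\mathcal L_1$ and $\mathfrak X_1,\dots,\mathfrak X_k\in\mathcal L_0$. For a term $u$ write $u(\mathfrak X)$ for $u(\mathfrak X_1,\dots,\mathfrak X_k)$ and $u(\Phi(\mathfrak X))$ for $u(\Phi(\mathfrak X_1),\dots,\Phi(\mathfrak X_k))$, both computed in $\mathcal L_0$.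

(i) \emph{For every term $u$ we have $u(\mathfrak X)\subseteq u(\Phi(\mathfrak X))^\flat$.} For variables this is Lemma~\ref{lem:flat}(c), and if $u=u_1\wedge u_2$, it follows from Lemma~\ref{lem:flat}(b) by induction. If $u=u_1\vee u_2$, then by induction and monotonicity $u_j(\mathfrak X)\subseteq u_j(\Phi(\mathfrak X))^\flat\subseteq u(\Phi(\mathfrak X))^\flat$ for $j=1,2$. The class on the right is a Fitting class by Lemma~\ref{lem:flat}(a), so it contains the join $u(\mathfrak X)$.

(ii) \emph{For every term $u$ we have $u(\Phi(\mathfrak X))\subseteq\Phi(u(\mathfrak X))$.} This is trivial for variables. For meets it follows from Lemma~\ref{lem:phi}(c) by induction. If $u=u_1\vee u_2$, then $u_j(\Phi(\mathfrak X))\subseteq\Phi(u_j(\mathfrak X))\subseteq\Phi(u(\mathfrak X))$ for $j=1,2$, and the class on the right is a Fitting class by Lemma~\ref{lem:phi}(a).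

Let $H\in t(\mathfrak X)$. By (i) there is some $m$ with $E(H,mH)\in t(\Phi(\mathfrak X))$. We apply Corollary~\ref{cor:down} with $n=1$ to the Fitting classes $\Phi(\mathfrak X_i)$, then (ii), and then Lemma~\ref{lem:phi}(b):
\[
E(H,mH)\in t(\Phi(\mathfrak X))\subseteq s(\Phi(\mathfrak X))^*\subseteq\Phi(s(\mathfrak X))^*=\Phi(s(\mathfrak X)).
\]
By Lemma~\ref{lem:code}, $H\in s(\mathfrak X)$. So $t(\mathfrak X)\subseteq s(\mathfrak X)$, and equality holds by symmetry.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
By Corollary~\ref{cor:up}, laws of $\mathcal L_{n-1}$ hold in $\mathcal L_n$ for all $n\ge1$. Conversely, laws of $\mathcal L_n$ hold in $\mathcal L_{n-1}$ by Corollary~\ref{cor:down} if $n\ge2$ and by Proposition~\ref{prop:last} if $n=1$. The lattice $\mathcal L_0^{\varnothing}$ has the same laws as $\mathcal L_0$ by Lemma~\ref{lem:lattice}(d).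
\end{proof}

\section{Complements: proof of Theorem~\ref{thm:compl}}\label{sec:compl}

\begin{proof}[Proof of \textup{(1)}]
Since constant functions are inner, $\mathfrak M\mapsto LR(c_{\mathfrak M})$ is a lattice homomorphism $\mathcal L_{n-1}\to\mathcal L_n$ by Proposition~\ref{prop:pointwise}. Suppose $LR(c_{\mathfrak M})=LR(c_{\mathfrak K})$. If $G\in\mathfrak M$, apply Lemma~\ref{lem:wreath} with a prime $p\nmid|G|$ to get $G=O^p(G)\in\mathfrak K^*$; so $\mathfrak M\subseteq\mathfrak K^*$, and $\mathfrak K\subseteq\mathfrak M^*$ by symmetry. Conversely, $\mathfrak M\subseteq\mathfrak K^*$ implies $LR(c_{\mathfrak M})\subseteq LR(c_{\mathfrak K^*})=LR(c_{\mathfrak K})$ by Lemma~\ref{lem:local}(a), and likewise with $\mathfrak M$ and $\mathfrak K$ exchanged. If $n\ge2$, then $\mathfrak M^*=\mathfrak M$ and $\mathfrak K^*=\mathfrak K$ by Lemma~\ref{lem:local}(b), and the homomorphism is injective.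
\end{proof}

\begin{proof}[Proof of \textup{(2)}]
Let $\mathfrak S$ be the class of solvable groups. We have $LR(c_{\mathfrak S})=\mathfrak S$. For if $W_p(G)$ is solvable for all $p\in\pi(G)$, then so is $V=\prod_{p\in\pi(G)}W_p(G)$, and all Sylow subgroups of $G/V$ are normal; hence $G/V$ is nilpotent and $G$ is solvable. The reverse inclusion is clear. By induction $\mathfrak S\in\mathcal L_n$ for all $n$. So $\mathcal L_n^{\mathfrak S}=\{\mathfrak F\in\mathcal L_n:\ \mathfrak F\subseteq\mathfrak S\}$ is a sublattice of $\mathcal L_n$. It contains the chain $\{(1),\mathfrak S\}$, so, as in Lemma~\ref{lem:lattice}(d), adding $\varnothing$ as a new least element does not change its laws. Let $n\ge2$; it suffices to compare $\mathcal L_{n-1}^{\mathfrak S}$ and $\mathcal L_n^{\mathfrak S}$.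

Let $t=s$ be a law of $\mathcal L_{n-1}^{\mathfrak S}$ and $\mathfrak F_1,\dots,\mathfrak F_k\in\mathcal L_n^{\mathfrak S}$. Choose inner $\mathcal L_{n-1}^{\varnothing}$-valued functions $f_i$ with $\mathfrak F_i=LR(f_i)$. Then $f_i(p)\subseteq\mathfrak F_i\subseteq\mathfrak S$, so the values of $f_i$ lie in the sublattice $\mathcal L_{n-1}^{\mathfrak S}\cup\{\varnothing\}$ of $\mathcal L_{n-1}^{\varnothing}$, in which $t=s$ holds. Hence $t(f_1,\dots,f_k)=s(f_1,\dots,f_k)$, and Proposition~\ref{prop:pointwise} gives $t(\mathfrak F_1,\dots,\mathfrak F_k)=s(\mathfrak F_1,\dots,\mathfrak F_k)$. Conversely, by (1) the map $\mathfrak M\mapsto LR(c_{\mathfrak M})$ embeds $\mathcal L_{n-1}$ in $\mathcal L_n$. It maps $\mathcal L_{n-1}^{\mathfrak S}$ into $\mathcal L_n^{\mathfrak S}$, because $LR(c_{\mathfrak M})\subseteq LR(c_{\mathfrak S})=\mathfrak S$ for $\mathfrak M\subseteq\mathfrak S$. So laws of $\mathcal L_n^{\mathfrak S}$ hold in $\mathcal L_{n-1}^{\mathfrak S}$.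
\end{proof}

The coding of Section~\ref{sec:coding} uses non-solvable groups, so we make no claim about $n=0$ in the solvable case.

\begin{proof}[Proof of \textup{(3)}]
Let $\Lambda=\prod_{j=1}^rZ_{m_j}$, written additively. Choose distinct primes $\ell_1,\dots,\ell_r\ge5$ and put $q_j=\ell_j^{m_j}$, $Q_j=PSL_2(q_j)$. These groups are non-abelian simple of order $q_j(q_j^2-1)/2$. The $q_j$ are distinct, so the orders are pairwise different. Recall that $\operatorname{Aut}(Q_j)=P\Gamma L_2(q_j)$ maps onto $\operatorname{Gal}(\mathbb F_{q_j}/\mathbb F_{\ell_j})\cong Z_{m_j}$. Let $\varepsilon_j:\operatorname{Aut}(Q_j)\to\Lambda$ be the resulting homomorphism onto the $j$-th factor of $\Lambda$. Let $d^G$ and $\mathfrak X_C$ $(C\le\Lambda)$ be defined as in Lemma~\ref{lem:d}. We show that $C\mapsto\mathfrak X_C$ is a lattice embedding of the subgroup lattice of $\Lambda$ in $\mathcal L_0$. By Lemma~\ref{lem:d}(c) it maps into $\mathcal L_0$ and respects meets.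

\emph{It is injective.} Let $P=\prod_j\operatorname{Aut}(Q_j)$. Its subnormal non-abelian simple subgroups are the $\operatorname{Inn}(Q_j)$: any other one would, by (K2), centralize $\prod_j\operatorname{Inn}(Q_j)$, whose centralizer in $P$ is trivial. So $\Sigma_j(P)=\{\operatorname{Inn}(Q_j)\}$. Choose $\theta:Q_j\to\operatorname{Inn}(Q_j)$, $a\mapsto\iota_a$, with $\iota_a(x)=axa^{-1}$. For $g=(g_j)\in P$ we have $g_j^{-1}\iota_ag_j=\iota_{g_j^{-1}(a)}$, that is, $\theta^{-1}\kappa_g\theta=g_j^{-1}$. So $d^P(g)=-\sum_j\varepsilon_j(g_j)$, and $d^P$ is onto $\Lambda$. For $C\le\Lambda$ let $P_C\trianglelefteq P$ be the preimage of $C$ under $d^P$. By Lemma~\ref{lem:d}(b), $d^{P_C}(P_C)=C$. So $P_{C_1}\in\mathfrak X_{C_2}$ if and only if $C_1\le C_2$, and therefore $\mathfrak X_{C_1}\subseteq\mathfrak X_{C_2}$ if and only if $C_1\le C_2$.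

\emph{It respects joins.} Let $C_1,C_2\le\Lambda$ and $C=C_1+C_2$. Clearly $\mathfrak X_{C_1}\vee\mathfrak X_{C_2}\subseteq\mathfrak X_C$. Let $G\in\mathfrak X_C$. It may happen that $d^G(G)$ is not the sum of its intersections with $C_1$ and $C_2$, so we enlarge $G$: put $\Gamma=G\times P_C$. By Lemma~\ref{lem:d}(b), $d^\Gamma(\Gamma)=d^G(G)+C=C$. Let $\Gamma_1$ and $\Gamma_2$ be the preimages of $C_1$ and $C_2$ under $d^\Gamma$. They are normal in $\Gamma$ and contain $\ker d^\Gamma$, and their images $C_1$ and $C_2$ generate $C$; so $\Gamma=\Gamma_1\Gamma_2$. By Lemma~\ref{lem:d}(b), $\Gamma_1\in\mathfrak X_{C_1}$ and $\Gamma_2\in\mathfrak X_{C_2}$. Hence $\Gamma\in\mathfrak X_{C_1}\vee\mathfrak X_{C_2}$, and $G$, being isomorphic to a normal subgroup of $\Gamma$, also lies in this class.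

Every finite abelian group is a product of cyclic groups, so this proves the first claim. By Theorem~\ref{thm:main}, every law of any $\mathcal L_n$ holds in $\mathcal L_0$, hence in these subgroup lattices. In the subgroup lattice of $Z_2\times Z_2$, the three subgroups $C_1,C_2,C_3$ of order $2$ satisfy $C_1\cap(C_2+C_3)=C_1$ and $(C_1\cap C_2)+(C_1\cap C_3)=0$. So the distributive law fails there, and hence in every $\mathcal L_n$.
\end{proof}

\begin{thebibliography}{1}
\bibitem{stone} \emph{On Stone sublattices of the lattice of totally local Fitting classes},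
\url{https://rep.vsu.by/bitstream/123456789/36540/1/On%20stone%20sublattice%20of%20the%20lattice%20of%20totally%20local%20Fitting%20classes.pdf}
\end{thebibliography}

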